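\title{Brownian hitting probabilities under Minkowski combinations of arbitrary open sets}

\begin{abstract}
Let $n\ge3$ and let $u_A(x)$ be the probability that Brownian motion in $\mathbb{R}^n$ started at $x$ ever visits the set $A$. We prove that
$u_{(1-\lambda)A_0+\lambda A_1}\big((1-\lambda)x_0+\lambda x_1\big)\ge\min\big(u_{A_0}(x_0),u_{A_1}(x_1)\big)$
for all $\lambda\in[0,1]$, all points $x_0,x_1$ and all open sets $A_0,A_1$, convex or not. The proof compares a sup-convolution of two hitting probabilities with the hitting probability of the combined set by a maximum principle. The obstacle is that the hitting probability of a nonconvex set can have critical points. They are handled by an orthogonality property of harmonic polynomials and by replacing one of the two functions by a power $s>1$ of itself. We also obtain the inequality for compact sets, a Brunn--Minkowski inequality for the Newtonian capacity of arbitrary compact sets, and the optimality of the minimum on the right side.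
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The problem and the results}

Let $n\ge3$ and let $(X_t)_{t\ge0}$ be standard Brownian motion in $\mathbb{R}^n$, with generator $\frac12\Delta$. We write $P_x$ and $E_x$ for probability and expectation when the process starts at $x$. For an open or compact set $A\subseteq\mathbb{R}^n$ put
\[
\tau_A=\inf\{t\ge0: X_t\in A\},\qquad u_A(x)=P_x[\tau_A<\infty].
\]
Thus $u_A(x)$ is the probability that the path ever visits $A$, and it measures how large $A$ looks from $x$. It increases with $A$, it equals $1$ on $A$, and it does not change when the whole picture is translated or dilated: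
\begin{equation}\label{eq:invariance}
u_{cA+z}(cx+z)=u_A(x)\qquad(c>0,\ z\in\mathbb{R}^n),
\end{equation}
because $cX_{t/c^2}+z$ is a Brownian motion started at $cx+z$ when $X$ starts at $x$.

For $\lambda\in[0,1]$ put $\theta_0=1-\lambda$ and $\theta_1=\lambda$. Given points $x_0,x_1$ and sets $A_0,A_1$, let $x_\lambda=\theta_0x_0+\theta_1x_1$ and let
\[
A_\lambda=\theta_0A_0+\theta_1A_1=\{\theta_0a_0+\theta_1a_1: a_0\in A_0,\ a_1\in A_1\}
\]
be the Minkowski combination. We interpolate the starting point and the target at the same time and ask whether the intermediate configuration is at least as favorable as the worse of the two given ones: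
\begin{equation}\label{eq:main}
u_{A_\lambda}(x_\lambda)\ \ge\ \min\big(u_{A_0}(x_0),\,u_{A_1}(x_1)\big).
\end{equation}
If $A_0=A_1=A$ is convex, then $A_\lambda=A$, and \eqref{eq:main} says that the sets $\{u_A>t\}$ are convex. The restriction $n\ge3$ is what makes the question interesting: for $n\le2$ Brownian motion visits every nonempty open set almost surely, and both sides of \eqref{eq:main} equal $1$ for nonempty open sets.

Inequality \eqref{eq:main} is known for open convex sets $A_0,A_1$. The problem, which comes from \cite{source}, is whether it remains true for arbitrary open sets. It does.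

\begin{theorem}\label{thm:open}
Let $n\ge3$. For all $\lambda\in[0,1]$, all $x_0,x_1\in\mathbb{R}^n$ and all open sets $A_0,A_1\subseteq\mathbb{R}^n$,
\[
P_{x_\lambda}[\tau_{A_\lambda}<\infty]\ \ge\ \min\big(P_{x_0}[\tau_{A_0}<\infty],\,P_{x_1}[\tau_{A_1}<\infty]\big).
\]
\end{theorem}

The proof does not use the convex case. Three supplements follow from Theorem~\ref{thm:open} by short arguments; in all of them $n\ge3$.

\begin{theorem}\label{thm:compact}
Inequality \eqref{eq:main} holds for all $\lambda\in[0,1]$, all $x_0,x_1\in\mathbb{R}^n$ and all compact sets $A_0,A_1\subseteq\mathbb{R}^n$.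
\end{theorem}

Seen from far away, a compact set $K$ is described by one number,
\begin{equation}\label{eq:cap}
\operatorname{cap}(K)=\lim_{|x|\to\infty}|x|^{n-2}u_K(x),
\end{equation}
its Newtonian capacity up to normalization. We show in Section~\ref{sec:supp} that the limit exists and is homogeneous of degree $n-2$ under dilations, so that $\operatorname{cap}(K)^{1/(n-2)}$ is a length.

\begin{corollary}\label{cor:cap}
For nonempty compact sets $K_0,K_1\subseteq\mathbb{R}^n$ and $a,b>0$,
\[
\operatorname{cap}(aK_0+bK_1)^{\frac1{n-2}}\ \ge\ a\operatorname{cap}(K_0)^{\frac1{n-2}}+b\operatorname{cap}(K_1)^{\frac1{n-2}},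
\]
with equality when $K_0,K_1$ are convex and homothetic, that is, $K_1=cK_0+z$ with $c>0$.
\end{corollary}

Finally, no larger function of the two given probabilities can replace the minimum.

\begin{proposition}\label{prop:sharp}
Let $\lambda\in(0,1)$ and $p,q\in(0,1]$. Over all open $A_0,A_1$ and all $x_0,x_1$ with $u_{A_0}(x_0)=p$ and $u_{A_1}(x_1)=q$, the infimum of $u_{A_\lambda}(x_\lambda)$ equals $\min(p,q)$.
\end{proposition}

If $A_0$ or $A_1$ is empty, the right side of \eqref{eq:main} is $0$. If both are nonempty and $\lambda\in\{0,1\}$, then $(x_\lambda,A_\lambda)$ is one of the pairs $(x_i,A_i)$. So from now on \emph{$\lambda\in(0,1)$ is fixed and the sets are nonempty}. We write $B(a,r)$ and $\overline{B}(a,r)$ for open and closed balls.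

\subsection{First cases}

\emph{Balls.} For a closed ball $B$ with center $a$ and radius $r>0$,
\begin{equation}\label{eq:ball}
u_B(x)=\min\big(1,(r/|x-a|)^{n-2}\big).
\end{equation}
This standard formula comes from optional stopping for the harmonic function $|x-a|^{2-n}$ in the shell $r<|x-a|<R$, followed by $R\to\infty$. It holds for the open ball as well: a path visits $B(a,r)$ if and only if it visits $\overline{B}(a,r')$ for some $r'<r$, and the right side of \eqref{eq:ball} is continuous in the radius. Balls combine to balls:
\begin{equation}\label{eq:ballsum}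
\theta_0B(a_0,r_0)+\theta_1B(a_1,r_1)=B(a,r),\qquad a=\theta_0a_0+\theta_1a_1,\quad r=\theta_0r_0+\theta_1r_1,
\end{equation}
and the same for closed balls. The inclusion $\subseteq$ is the triangle inequality, and $\supseteq$ follows from $a+h=\sum_i\theta_i\big(a_i+(r_i/r)h\big)$. Now let $A_i=B(a_i,r_i)$ and $m=\min(1,r_0/|x_0-a_0|,r_1/|x_1-a_1|)$, so that the right side of \eqref{eq:main} is $m^{n-2}$. Then
\[
|x_\lambda-a|\le\theta_0|x_0-a_0|+\theta_1|x_1-a_1|\le(\theta_0r_0+\theta_1r_1)/m=r/m,
\]
and \eqref{eq:ball} gives $u_{A_\lambda}(x_\lambda)\ge m^{n-2}$.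

\emph{One starting point in its target.} If $x_1\in A_1$, then $A_\lambda\supseteq\theta_0A_0+\theta_1x_1$, and \eqref{eq:invariance} gives $u_{A_\lambda}(x_\lambda)\ge u_{A_0}(x_0)$, whatever the shape of the sets.

\emph{Homothetic configurations.} Let $A_1=cA_0+z$ and $x_1=cx_0+z$ with $c>0$, and put $d=\theta_0+\theta_1c$. Then $x_\lambda=dx_0+\theta_1z$ and $A_\lambda\supseteq dA_0+\theta_1z$, so $u_{A_\lambda}(x_\lambda)\ge u_{A_0}(x_0)=u_{A_1}(x_1)$ by \eqref{eq:invariance}. If $A_0$ is convex the inclusion is an equality, since $\alpha A+\beta A=(\alpha+\beta)A$ for convex $A$ and $\alpha,\beta>0$, and then equality holds in \eqref{eq:main}.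

In the last case nonconvexity can only enlarge the target, and this suggests that \eqref{eq:main} holds in general. The obvious coupling does not prove it. If two paths $x_0+Y_t$ and $x_1+Y_t$ are driven by one Brownian motion $Y$, their combination $x_\lambda+Y_t$ is forced into $A_\lambda$ only when both paths are in their targets at the same time. We therefore argue with the functions $u_A$ rather than with paths. Section~\ref{sec:models} shows the method on model cases. Sections~\ref{sec:critical} and~\ref{sec:comparison} prove a comparison principle for harmonic functions that involves no probability. Section~\ref{sec:proof} deduces Theorem~\ref{thm:open}, and Section~\ref{sec:supp} proves the supplements.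

\section{The method in model cases}\label{sec:models}

\subsection{The sup-convolution}

A \emph{splitting} of $x\in\mathbb{R}^n$ is a pair $(y_0,y_1)$ with $\theta_0y_0+\theta_1y_1=x$. For functions $f_0,f_1:\mathbb{R}^n\to[0,1]$ define
\begin{equation}\label{eq:supconv}
u^*(x)=\sup\{\min(f_0(y_0),f_1(y_1)):\ (y_0,y_1)\text{ a splitting of }x\},
\end{equation}
and call a splitting \emph{optimal} if it attains the supremum. The definition says that superlevel sets are combined: $\{u^*>t\}=\theta_0\{f_0>t\}+\theta_1\{f_1>t\}$ for every $t$. With $f_i=u_{A_i}$, Theorem~\ref{thm:open} is the statement $u^*\le v$ for $v=u_{A_\lambda}$.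

Let $m_r(f;x)$ denote the mean of $f$ over the sphere $\{|y-x|=r\}$ with respect to normalized surface measure. A hitting probability satisfies $m_r(v;x)\le v(x)$, because waiting until the path reaches the sphere can only lose visits. If $u^*-v$ had a positive maximum at $x$ and we knew that $m_r(u^*;x)>u^*(x)$ for small $r$, then the mean of $u^*-v$ over a small sphere would exceed its maximum. So the task is a lower bound for $u^*$ near $x$. Every splitting of $x+h$ gives a lower bound for $u^*(x+h)$; the question is how to share the displacement $h$ between the two points of an optimal splitting of $x$.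

\begin{example}[Concentric balls]\label{ex:balls}
Let $f_i=u_{\overline{B}(0,r_i)}$ and $r=\theta_0r_0+\theta_1r_1$. For $0<t<1$ we have $\{f_i>t\}=B(0,r_it^{-1/(n-2)})$, so $\{u^*>t\}=B(0,rt^{-1/(n-2)})$ by \eqref{eq:ballsum}, and $u^*=u_{\overline{B}(0,r)}=v$. For $|x|>r$ the splitting $x_i=(r_i/r)x$ is optimal, because $f_0(x_0)=f_1(x_1)=(r/|x|)^{n-2}$. Call this value $t$. The gradients $\nabla f_i(x_i)$ both point toward the origin and have lengths $g_i=(n-2)t/|x_i|$. When $x$ moves by $h$, the point $x_i$ moves by $\rho_ih$ with $\rho_i=r_i/r=|x_i|/|x|$, and $\rho_0g_0=\rho_1g_1$: the point with the smaller gradient travels farther, so that the two values stay equal.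
\end{example}

The example teaches two things. The rule ``$\rho_i$ proportional to $1/g_i$'' makes sense for general functions, and Lemma~\ref{lem:strict} will show that it transfers subharmonicity from $f_0,f_1$ to $u^*$; but it needs $g_0,g_1\ne0$. And $u^*$ may be harmonic, so the strict inequality $m_r(u^*;x)>u^*(x)$ needs a perturbation.

\subsection{Critical points}

Convexity is usually used to exclude critical points, and without it they occur. Let $K=\overline{B}(3z,1)\cup\overline{B}(-3z,1)$ with $|z|=1$. The function $u_K$ is harmonic off $K$ (Lemma~\ref{lem:potential}) and even, so $\nabla u_K(0)=0$, while $0<u_K(0)\le2\cdot3^{2-n}<1$ by \eqref{eq:ball}. We must therefore ask whether a point of an optimal splitting can be critical. If $(x_0,x_1)$ is a splitting of $x$, so is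
\begin{equation}\label{eq:shift}
\big(x_0+\zeta/\theta_0,\ x_1-\zeta/\theta_1\big)\qquad\text{for every }\zeta\in\mathbb{R}^n,
\end{equation}
and optimality forbids any $\zeta$ that raises both values above $u^*(x)$. In the following two models $x_0=x_1=0$.

\begin{example}[One critical point]\label{ex:one}
Let $f_0=t+p$ near $0$, with $p\not\equiv0$ harmonic and homogeneous of degree $k\ge2$, and let $f_1=t+\langle a,\cdot\rangle$ with $a\neq0$. The shift $\zeta=\varepsilon\eta$ raises both values if $p(\eta)>0$ and $\langle a,\eta\rangle<0$. For the saddle $p(\eta)=\eta_1^2-\eta_2^2$, take $\eta$ in the open set $\{p>0\}$ with $\langle a,\eta\rangle\ne0$ and replace $\eta$ by $-\eta$ if necessary. For the odd polynomial $p(\eta)=\eta_1^3-3\eta_1\eta_2^2$ in the plane, which is $\varrho^3\cos3\varphi$ in polar coordinates, this symmetry is lost. But $p=1$ at the three unit vectors with $\varphi=0,\pm2\pi/3$; they span the plane and have sum $0$, so $\langle a,\cdot\rangle$ is negative at one of them. In both cases the splitting is not optimal. Lemma~\ref{lem:halfspace} says that this is always so.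
\end{example}

\begin{example}[Two critical points]\label{ex:two}
Let $f_0=t+p$ and $f_1=t-p$ near $0$, with $p(\eta)=\eta_1^2-\eta_2^2$. The numbers $p(\zeta/\theta_0)$ and $p(-\zeta/\theta_1)$ have the same sign, so no shift \eqref{eq:shift} raises both values. No local argument of the above kind can exclude a pair of critical points.
\end{example}

Such pairs must be avoided instead. At an optimal splitting the two values are equal, so a pair of critical points requires a \emph{common critical value}. Replace the first function $w_0$ by $w_0^s$ with $s>1$. The critical points stay where they are and each critical value $c$ becomes $c^s$. Since there are only countably many critical values (Lemma~\ref{lem:class}), all but countably many $s$ leave no common one. The same replacement provides the missing strictness: for $w>0$ harmonic,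
\begin{equation}\label{eq:power}
\nabla(w^s)=s\,w^{s-1}\nabla w,\qquad \Delta(w^s)=s\,w^{s-1}\Delta w+s(s-1)w^{s-2}|\nabla w|^2=s(s-1)w^{s-2}|\nabla w|^2,
\end{equation}
which is positive at noncritical points. At the end we let $s\downarrow1$.

\section{Harmonic functions near critical points}\label{sec:critical}

In this section and the next, $n\ge2$. We use the following standard facts about a function $h$ on an open set $\Omega\subseteq\mathbb{R}^n$.
\begin{itemize}
\item[(H1)] \emph{Mean value property.} A bounded Borel function $h$ is harmonic on $\Omega$ if and only if $h(x)=m_r(h;x)$ whenever $\overline{B}(x,r)\subseteq\Omega$.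
\item[(H2)] \emph{Strong maximum principle.} If $h$ is harmonic, $\Omega$ is connected and $h$ attains its maximum in $\Omega$, then $h$ is constant.
\item[(H3)] \emph{Analyticity.} A harmonic function is real analytic. In particular, if it is constant near a point, it is constant on the component of $\Omega$ containing that point.
\item[(H4)] \emph{\L ojasiewicz's gradient inequality.} If $h$ is real analytic near $a$ and $\nabla h(a)=0$, there are a neighborhood $U_a$ of $a$, $C>0$ and $\vartheta\in(0,1)$ such that $|\nabla h|\ge C|h-h(a)|^\vartheta$ on $U_a$.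
\item[(T)] If $O$ is a component of $\Omega$, then $\partial O\cap\Omega=\emptyset$. Indeed, a ball $B\subseteq\Omega$ centered at a point of $\partial O$ would meet $O$, hence lie in $O$, and its center would be interior to $O$.
\end{itemize}

\begin{lemma}\label{lem:halfspace}
Let $p\not\equiv0$ be a homogeneous harmonic polynomial on $\mathbb{R}^n$ of degree $k\ge2$, and let $e\ne0$. Then there is $\eta$ with $\langle e,\eta\rangle>0$ and $p(\eta)>0$.
\end{lemma}

\begin{proof}
Let $H=\{\eta:\langle e,\eta\rangle>0\}$ and suppose that $p\le0$ on $H$. Put $q=1$ if $k$ is even and $q=\langle e,\cdot\rangle$ if $k$ is odd. Then $q$ is harmonic, homogeneous of a degree $l\in\{0,1\}$ with $l\ne k$, and positive on $H$, and the product $pq$ is even. So $pq\le0$ on $H$, on $-H$, and by continuity everywhere. Green's identity in the unit ball and Euler's relations $\partial_rp=kp$, $\partial_rq=lq$ on the unit sphere $S$ give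
\[
0=\int_{B(0,1)}(q\,\Delta p-p\,\Delta q)=\int_S(q\,\partial_rp-p\,\partial_rq)=(k-l)\int_Spq .
\]
A continuous function on $S$ that is nonpositive and has integral $0$ vanishes. Hence $p=0$ on $S\cap H$, then on $H$ by homogeneity, and a polynomial that vanishes on an open set is zero. This is a contradiction.
\end{proof}

Both hypotheses are needed: $p=-\langle e,\cdot\rangle$ is harmonic of degree $1$, $p=-\langle e,\cdot\rangle^3$ has degree $3$ and is not harmonic, and both are negative on $H$.

We now isolate the properties of hitting probabilities that the comparison uses. Let $\mathcal{C}$ be the class of continuous functions $w:\mathbb{R}^n\to[0,1]$ such that $w(x)\to0$ as $|x|\to\infty$ and $w$ is harmonic on the open set $\{0<w<1\}$. The functions \eqref{eq:ball} are examples.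

\begin{lemma}\label{lem:class}
Let $w\in\mathcal{C}$ and $G=\{0<w<1\}$.
\begin{itemize}
\item[(a)] The function $w$ is not constant near any point of $G$ and has no local maximum at any point of $G$.
\item[(b)] If $z\in G$, $\nabla w(z)=0$ and $e\ne0$, there is $\eta$ with $\langle e,\eta\rangle>0$ such that $w(z+\varepsilon\eta)>w(z)$ for all sufficiently small $\varepsilon>0$.
\item[(c)] The set of critical values $\{w(z):z\in G,\ \nabla w(z)=0\}$ is countable.
\end{itemize}
\end{lemma}

\begin{proof}
(a) A local maximum at a point of $G$ makes $w$ constant on a ball around it by (H2). So suppose that $w$ is constant near a point of $G$. By (H3), $w\equiv c\in(0,1)$ on the component $O$ of $G$ containing that point. By continuity $w=c$ on $\partial O$, so $\partial O\subseteq G$, and (T) gives $\partial O=\emptyset$. Then $O=\mathbb{R}^n$, which contradicts the decay of $w$ at infinity.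

(b) By (H3), $w(z+\eta)=w(z)+\sum_{j\ge1}p_j(\eta)$ for small $\eta$, with $p_j$ a homogeneous polynomial of degree $j$. Differentiating term by term gives $\sum_j\Delta p_j=0$, where $\Delta p_j$ is homogeneous of degree $j-2$; by the uniqueness of power series each $p_j$ is harmonic. By (a) some $p_j$ is nonzero. Let $k$ be the least such index; $k\ge2$ since $p_1=\langle\nabla w(z),\cdot\rangle=0$. Lemma~\ref{lem:halfspace} gives $\eta$ with $\langle e,\eta\rangle>0$ and $p_k(\eta)>0$, and $w(z+\varepsilon\eta)=w(z)+\varepsilon^kp_k(\eta)+O(\varepsilon^{k+1})$.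

(c) For each critical point $a\in G$ take $U_a\subseteq G$ as in (H4). Every critical point $z\in U_a$ satisfies $0\ge C|w(z)-w(a)|^\vartheta$, so $w(z)=w(a)$. Every family of open subsets of $\mathbb{R}^n$ has a countable subfamily with the same union, so countably many $U_a$ cover the critical set, and each carries one critical value.
\end{proof}

\section{A comparison principle}\label{sec:comparison}

\begin{proposition}\label{prop:comparison}
Let $n\ge2$, let $w_0,w_1\in\mathcal{C}$, and let $W$ be the open set $\theta_0\{w_0>0\}+\theta_1\{w_1>0\}$. Let $v:\mathbb{R}^n\to[0,1]$ satisfy: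
\begin{itemize}
\item[(i)] $v$ is lower semicontinuous on $W$, and for each $x\in W$ we have $m_r(v;x)\le v(x)$ for all sufficiently small $r>0$;
\item[(ii)] if $w_0(y_0)=w_1(y_1)=1$, then $v(\theta_0y_0+\theta_1y_1)=1$.
\end{itemize}
Then $\min(w_0(y_0),w_1(y_1))\le v(\theta_0y_0+\theta_1y_1)$ for all $y_0,y_1\in\mathbb{R}^n$.
\end{proposition}

The set $W$ is open as a union of translates of the open set $\theta_0\{w_0>0\}$. The means in (i) are defined for small $r$, because the sphere then lies in $W$, where $v$ is lower semicontinuous and hence Borel. In the application $W=\mathbb{R}^n$ and $v$ is continuous. Condition (ii) plays the role of a boundary condition: without it $v\equiv0$ would be allowed. The decay in the definition of $\mathcal{C}$ is also needed: for $w_0=w_1\equiv\frac12$ and $v\equiv0$ both (i) and (ii) hold and the conclusion fails.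

\subsection{The perturbed sup-convolution}

Let $G_i=\{0<w_i<1\}$. Let $E$ be the set of $s>1$ such that $w_0(z)^s=w_1(z')$ for some critical point $z\in G_0$ of $w_0$ and some critical point $z'\in G_1$ of $w_1$. Such an $s$ equals $\log c_1/\log c_0$ for critical values $c_i\in(0,1)$ of $w_i$, so $E$ is countable by Lemma~\ref{lem:class}(c).

\begin{remark}
It would not suffice to know that the critical values form null sets. We have $\log s=\log(-\log c_1)-\log(-\log c_0)$, and the differences of two null sets can fill an interval. For the middle-thirds Cantor set $C$, splitting the ternary digits $0,1,2$ of $x/2$ as $0+0$, $0+1$, $1+1$ shows $C+C=[0,2]$, and $C=1-C$ then gives $C-C=[-1,1]$.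
\end{remark}

For the rest of this section fix $s\in(1,\infty)\setminus E$, put
\[
f_0=w_0^s,\qquad f_1=w_1,
\]
and let $u^*$ be given by \eqref{eq:supconv}. Each $f_i$ is an increasing function of $w_i$, so $f_i(y)>f_i(y')$ if and only if $w_i(y)>w_i(y')$, and $\{0<f_i<1\}=G_i$. On $G_i$ the function $f_i$ is smooth and, by \eqref{eq:power}, has the same critical points as $w_i$.

\begin{lemma}\label{lem:basic}
The function $u^*$ is continuous, $u^*(x)\to0$ as $|x|\to\infty$, and $\{u^*>0\}=W$. Every $x\in W$ has an optimal splitting.
\end{lemma}

\begin{proof}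
The $f_i$ are continuous and vanish at infinity, hence are uniformly continuous. Let $\omega$ be a modulus of continuity of $f_1$. We have $u^*(x)=\sup_{y_0}\min\big(f_0(y_0),f_1((x-\theta_0y_0)/\theta_1)\big)$, and each function under the supremum changes by at most $\omega(|x-x'|/\theta_1)$ when $x$ is replaced by $x'$; so does the supremum. In a splitting, $|x|\le\theta_0|y_0|+\theta_1|y_1|\le\max(|y_0|,|y_1|)$, so $u^*(x)\le\sup_{|y|\ge|x|}\max(f_0(y),f_1(y))$, which tends to $0$. The identity $\{u^*>0\}=W$ is the definition of $W$, since $\{f_i>0\}=\{w_i>0\}$. If $t=u^*(x)>0$, a maximizing sequence of splittings eventually lies in the compact set $\{f_0\ge t/2\}\times\{f_1\ge t/2\}$, and a limit point is an optimal splitting.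
\end{proof}

\subsection{Optimal splittings}

The next lemma recovers the picture of Example~\ref{ex:balls}: equal values and nonzero gradients with the same direction. Each step exhibits a shift \eqref{eq:shift} that would improve the splitting, except for the case of two critical points, where the choice of $s$ is used.

\begin{lemma}\label{lem:optimal}
Let $t=u^*(x)\in(0,1)$ and let $(x_0,x_1)$ be an optimal splitting of $x$. Then $f_0(x_0)=f_1(x_1)=t$, so $x_i\in G_i$, and there are a unit vector $e$ and numbers $g_0,g_1>0$ with $\nabla f_i(x_i)=g_ie$ for $i=0,1$.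
\end{lemma}

\begin{proof}
Let $\{i,j\}=\{0,1\}$. For every $\zeta$ the points $y_j=x_j+\zeta/\theta_j$ and $y_i=x_i-\zeta/\theta_i$ form a splitting of $x$, so $f_j(y_j)>t$ and $f_i(y_i)>t$ cannot both hold.

\emph{Equal values.} Suppose $f_j(x_j)=t<f_i(x_i)$. Then $x_j\in G_j$. By Lemma~\ref{lem:class}(a), $x_j$ is not a local maximum of $w_j$, so there are arbitrarily small $\zeta$ with $f_j(y_j)>t$. For small $\zeta$ also $f_i(y_i)>t$, by continuity. This is impossible, so $f_0(x_0)=f_1(x_1)=t$.

\emph{Not both gradients vanish.} Otherwise $x_0\in G_0$ and $x_1\in G_1$ are critical points of $w_0$ and $w_1$ with $w_0(x_0)^s=w_1(x_1)$, that is, $s\in E$.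

\emph{Not exactly one gradient vanishes.} Suppose $\nabla f_j(x_j)=0$ and $a=\nabla f_i(x_i)\ne0$. We apply Lemma~\ref{lem:class}(b) to the harmonic function $w_j$, not to $f_j$, with the vector $-a$. It gives $\eta$ with $\langle a,\eta\rangle<0$ and $w_j(x_j+\varepsilon\eta)>w_j(x_j)$ for small $\varepsilon>0$. With $\zeta=\varepsilon\eta$ we get $f_j(y_j)>t$ and $f_i(y_i)=t-\varepsilon\langle a,\eta\rangle/\theta_i+O(\varepsilon^2)>t$ for small $\varepsilon>0$, which is impossible.

\emph{Same direction.} Let $a=\nabla f_0(x_0)\neq0$ and $b=\nabla f_1(x_1)\neq0$, and suppose $a/|a|\ne b/|b|$. Then $\gamma=\langle a/|a|,b/|b|\rangle<1$, and $\xi=a/|a|-b/|b|$ satisfies $\langle a,\xi\rangle=|a|(1-\gamma)>0$ and $\langle b,\xi\rangle=-|b|(1-\gamma)<0$. With $j=0$, $i=1$ and $\zeta=\varepsilon\xi$, both $f_0(y_0)=t+\varepsilon\langle a,\xi\rangle/\theta_0+O(\varepsilon^2)$ and $f_1(y_1)=t-\varepsilon\langle b,\xi\rangle/\theta_1+O(\varepsilon^2)$ exceed $t$ for small $\varepsilon>0$, which is impossible.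
\end{proof}

\subsection{The strict mean value inequality}

We do not know that $u^*$ is differentiable. We only need a quadratic function that bounds it from below near $x$ up to an error of third order.

\begin{lemma}\label{lem:strict}
If $0<u^*(x)<1$, then $m_r(u^*;x)>u^*(x)$ for all sufficiently small $r>0$.
\end{lemma}

\begin{proof}
Let $t,x_i,g_i,e$ be as in Lemma~\ref{lem:optimal}, and let $H_i=D^2f_i(x_i)$ be the Hessian matrices. A minimum of two functions is bounded below efficiently only if the two agree, so we look for splittings of $x+h$ on which $f_0$ and $f_1$ agree up to second order.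

\emph{First order.} If $x_i$ moves by $\rho_ih$, then $f_i$ changes by $\rho_ig_i\langle e,h\rangle$ to first order. We need $\rho_0g_0=\rho_1g_1$ and $\theta_0\rho_0+\theta_1\rho_1=1$, and this forces
\[
\rho_i=\kappa/g_i,\qquad \kappa=(\theta_0/g_0+\theta_1/g_1)^{-1}.
\]

\emph{Second order.} The second-order changes $q_i(h)=\frac12\rho_i^2\langle H_ih,h\rangle$ are in general different. An additional move $\delta_ie$ of order $|h|^2$ along the common gradient direction changes $f_i$ by $g_i\delta_i$. To reach a common value $Q$ we need $\delta_i=(Q-q_i)/g_i$, and to keep a splitting we need $\theta_0\delta_0+\theta_1\delta_1=0$. Since $\kappa\sum_i\theta_i\delta_i=\sum_i\theta_i\rho_i(Q-q_i)=Q-\sum_i\theta_i\rho_iq_i$, this determines $Q$. So we define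
\[
Q(h)=\theta_0\rho_0q_0(h)+\theta_1\rho_1q_1(h),\qquad \delta_i(h)=\frac{Q(h)-q_i(h)}{g_i},\qquad y_i=x_i+\rho_ih+\delta_i(h)e,
\]
and $(y_0,y_1)$ is a splitting of $x+h$.

\emph{Taylor expansion.} Put $\xi_i=y_i-x_i$. Since $\delta_i$ is a quadratic form in $h$, we have $|\xi_i|=O(|h|)$ and
\begin{align*}
g_i\langle e,\xi_i\rangle&=\kappa\langle e,h\rangle+Q(h)-q_i(h),\\
\tfrac12\langle H_i\xi_i,\xi_i\rangle&=q_i(h)+\rho_i\delta_i\langle H_ih,e\rangle+\tfrac12\delta_i^2\langle H_ie,e\rangle=q_i(h)+O(|h|^3).
\end{align*}
As $f_i$ is smooth near $x_i$, Taylor's formula gives $f_i(y_i)=t+\kappa\langle e,h\rangle+Q(h)+O(|h|^3)$ for $i=0,1$. Hence there is a constant $C$ such that for all small $h$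
\[
u^*(x+h)\ \ge\ t+\kappa\langle e,h\rangle+Q(h)-C|h|^3 .
\]

\emph{Averaging.} Over the sphere $|h|=r$ the linear term has mean $0$. The mean of $h_kh_l$ is $0$ for $k\ne l$, by reflection in one coordinate, and is $r^2/n$ for $k=l$, since the $n$ means are equal and add up to $r^2$. So $\langle H_ih,h\rangle$ has mean $(r^2/n)\Delta f_i(x_i)$, and
\[
m_r(u^*;x)\ \ge\ t+\frac{r^2}{2n}\Big(\theta_0\rho_0^3\,\Delta f_0(x_0)+\theta_1\rho_1^3\,\Delta f_1(x_1)\Big)-Cr^3 .
\]
Here $\Delta f_1(x_1)=0$ because $w_1$ is harmonic on $G_1$, and $\Delta f_0(x_0)>0$ by \eqref{eq:power}, because $s>1$ and $\nabla w_0(x_0)\ne0$. The term in $r^2$ is positive and dominates $Cr^3$ for small $r$.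
\end{proof}

The two Hessians enter through a common displacement $h$ multiplied by \emph{scalars} $\rho_i$. This is why only their traces appear after averaging.

\subsection{Proof of Proposition~\ref{prop:comparison}}

We first show $u^*\le v$. Suppose that $M=\sup(u^*-v)>0$ and choose $x^m$ with $(u^*-v)(x^m)\to M$. Since $v\ge0$, we have $u^*(x^m)\ge M/2$ for large $m$, so $(x^m)$ is bounded by Lemma~\ref{lem:basic}, and we may assume $x^m\to x$. By continuity $u^*(x)>0$, so $x\in W$. Continuity of $u^*$ and lower semicontinuity of $v$ at $x$ give $u^*(x)-v(x)\ge M$, hence $u^*(x)-v(x)=M$.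

If $u^*(x)=1$, an optimal splitting has $w_0(x_0)=w_1(x_1)=1$; then $v(x)=1$ by (ii) and $M=0$, a contradiction. So $0<u^*(x)<1$. For small $r$, Lemma~\ref{lem:strict} and (i) give
\[
m_r(u^*-v;x)=m_r(u^*;x)-m_r(v;x)>u^*(x)-v(x)=M,
\]
which contradicts $u^*-v\le M$. Therefore $M\le0$, that is,
\[
\min\big(w_0(y_0)^s,w_1(y_1)\big)\le v(\theta_0y_0+\theta_1y_1)\qquad\text{for all }y_0,y_1 .
\]
This holds for every $s\in(1,\infty)\setminus E$. Since $E$ is countable, there is a sequence of such $s$ decreasing to $1$, and letting $s\downarrow1$ along it with $y_0,y_1$ fixed proves the proposition. \qed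

\section{Proof of Theorem~\ref{thm:open}}\label{sec:proof}

From now on $n\ge3$. Proposition~\ref{prop:comparison} needs continuous functions, and a hitting probability need not be continuous: for a point $a$ and $x\ne a$, \eqref{eq:ball} gives $u_{\{a\}}(x)\le(r/|x-a|)^{n-2}$ for all small $r$, so $u_{\{a\}}$ is the indicator function of $\{a\}$. We therefore approximate open sets from inside by \emph{ball unions}, meaning nonempty finite unions of closed balls of positive radius.

We recall three facts. If $D$ is a bounded open set, $x\in D$ and $\sigma=\inf\{t\ge0:X_t\notin D\}$, then $P_x$-almost surely $\sigma<\infty$, and $X_\sigma\in\partial D$ by continuity of paths. If $D=B(x,r)$, then $X_\sigma$ is uniformly distributed on the sphere, by rotation invariance. The strong Markov property says that, given the path up to $\sigma$, the process $(X_{\sigma+t})_{t\ge0}$ is a Brownian motion started at $X_\sigma$. For compact $K$ the function $u_K$ is Borel: with $X$ started at $0$, the path $x+X$ visits $K$ if and only if for some integer $N$ the infimum of $\operatorname{dist}(x+X_t,K)$ over rational $t\le N$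 is $0$, and this condition is jointly measurable in $x$ and the path.

\begin{lemma}\label{lem:potential}
Let $K\subseteq\mathbb{R}^n$ be nonempty and compact.
\begin{itemize}
\item[(a)] $m_r(u_K;x)\le u_K(x)$ for all $x$ and $r>0$, and $u_K$ is harmonic on $\mathbb{R}^n\setminus K$.
\item[(b)] If $D$ is bounded and open and $u_K=1$ on $\partial D$, then $u_K=1$ on $D$.
\item[(c)] If $K\subseteq\overline{B}(0,R)$, then $u_K(x)\le(R/|x|)^{n-2}$ for $|x|\ge R$.
\item[(d)] If $K$ is a ball union, then $u_K\in\mathcal{C}$.
\end{itemize}
\end{lemma}

\begin{proof}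
For $D$ bounded and open, $x\in D$ and $\sigma$ the exit time from $D$, the strong Markov property gives
\begin{equation}\label{eq:markov}
u_K(x)\ \ge\ P_x[X_t\in K\text{ for some }t\ge\sigma]=E_x[u_K(X_\sigma)],
\end{equation}
with equality if $D\cap K=\emptyset$, since then the path cannot visit $K$ before $\sigma$. With $D=B(x,r)$ the right side is $m_r(u_K;x)$. This gives the inequality in (a), and the case of equality gives harmonicity by (H1). Part (b) follows from \eqref{eq:markov} because $X_\sigma\in\partial D$. Part (c) follows from monotonicity and \eqref{eq:ball}.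

For (d), the decay is (c), and $\{0<u_K<1\}$ lies in $\mathbb{R}^n\setminus K$, where $u_K$ is harmonic. It remains to prove continuity. It holds off $K$ by harmonicity and in the interior of $K$, where $u_K=1$. A point $z\in\partial K$ lies in one of the balls $B$ of the union, and $1\ge u_K\ge u_B$ with $u_B$ continuous and $u_B(z)=1$ by \eqref{eq:ball}. So $u_K(y)\to1=u_K(z)$ as $y\to z$.
\end{proof}

Part (c) is where $n\ge3$ enters. Condition (ii) of Proposition~\ref{prop:comparison} requires an argument, because $\{u_K=1\}$ can be larger than $K$: if $K$ is a finite union of balls of radius $\frac12$ centered on the unit sphere and covering it, then $0\notin K$ but $u_K(0)=1$ by (b). Such cavities are the second feature of nonconvex sets that we must handle. We fill them one set at a time.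

\begin{lemma}\label{lem:cavity}
Let $K_0,K_1$ be nonempty compact sets and $L=\theta_0K_0+\theta_1K_1$. If $u_{K_0}(y_0)=u_{K_1}(y_1)=1$, then $u_L(\theta_0y_0+\theta_1y_1)=1$.
\end{lemma}

\begin{proof}
The set $L$ is compact, as a continuous image of $K_0\times K_1$. Suppose $y_i\notin K_i$, and let $O_i$ be the component of $\mathbb{R}^n\setminus K_i$ containing $y_i$. By (H2), $u_{K_i}\equiv1$ on $O_i$; by Lemma~\ref{lem:potential}(c), $O_i$ is bounded; and $\partial O_i\subseteq K_i$ by (T).

First we show that $u_L(\theta_0y_0+\theta_1a_1)=1$ for every $a_1\in K_1$. If $y_0\in K_0$, the point lies in $L$. Otherwise it lies in the bounded open set $\theta_0O_0+\theta_1a_1$, whose boundary $\theta_0\partial O_0+\theta_1a_1$ is contained in $L$, and Lemma~\ref{lem:potential}(b) applies.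

If $y_1\in K_1$ we are done. Otherwise $\theta_0y_0+\theta_1y_1$ lies in the bounded open set $\theta_0y_0+\theta_1O_1$, whose boundary is contained in $\theta_0y_0+\theta_1K_1$. There $u_L=1$ by the first step, and Lemma~\ref{lem:potential}(b) applies again.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:open}]
Let first $K_0,K_1$ be ball unions. Minkowski combination distributes over unions, so $L=\theta_0K_0+\theta_1K_1$ is a ball union by \eqref{eq:ballsum}. Put $w_i=u_{K_i}$ and $v=u_L$. By Lemma~\ref{lem:potential}(d), $w_0,w_1\in\mathcal{C}$ and $v$ is continuous; together with Lemma~\ref{lem:potential}(a) this gives condition (i) of Proposition~\ref{prop:comparison}. Condition (ii) is Lemma~\ref{lem:cavity}. Hence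
\begin{equation}\label{eq:unions}
u_L(x_\lambda)\ge\min\big(u_{K_0}(x_0),u_{K_1}(x_1)\big).
\end{equation}

Now let $A_0,A_1$ be nonempty and open. Each $A_i$ is the union of the countably many closed balls with rational center and positive rational radius that it contains. Enumerate them and let $K_i^m$ be the union of the first $m$. A path that visits $A_i$ visits $K_i^m$ for all large $m$, so $u_{K_i^m}(x_i)\uparrow u_{A_i}(x_i)$. Since $\theta_0K_0^m+\theta_1K_1^m\subseteq A_\lambda$, \eqref{eq:unions} gives $u_{A_\lambda}(x_\lambda)\ge\min\big(u_{K_0^m}(x_0),u_{K_1^m}(x_1)\big)$, and we let $m\to\infty$.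
\end{proof}

\section{Compact sets, capacity and sharpness}\label{sec:supp}

Compact sets are approximated from outside by open sets. The point to check is that hitting probabilities pass to this decreasing limit, and for this we use transience: for $n\ge3$, $|X_t|\to\infty$ almost surely.

\begin{proof}[Proof of Theorem~\ref{thm:compact}]
Let $K_0,K_1$ be nonempty compact sets and $K_\lambda=\theta_0K_0+\theta_1K_1$. The open $\varepsilon$-neighborhood of a set $K$ is $K^\varepsilon=K+B(0,\varepsilon)$. By \eqref{eq:ballsum}, $\theta_0K_0^\varepsilon+\theta_1K_1^\varepsilon=K_\lambda+B(0,\varepsilon)=(K_\lambda)^\varepsilon$. Theorem~\ref{thm:open} and monotonicity give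
\[
u_{(K_\lambda)^\varepsilon}(x_\lambda)\ge\min\big(u_{K_0}(x_0),u_{K_1}(x_1)\big).
\]
Let $\tau_m$ be the hitting time of $(K_\lambda)^{1/m}$. The times $\tau_m$ increase, and the events $\{\tau_m<\infty\}$ decrease and contain $\{\tau_{K_\lambda}<\infty\}$. On their intersection $\operatorname{dist}(X_{\tau_m},K_\lambda)\le1/m$, so the points $X_{\tau_m}$ stay bounded, and by transience $\sigma=\lim\tau_m$ is almost surely finite. By continuity $\operatorname{dist}(X_\sigma,K_\lambda)=0$, so $X_\sigma\in K_\lambda$. Hence $P_{x_\lambda}[\tau_m<\infty]\downarrow u_{K_\lambda}(x_\lambda)$, and the theorem follows.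
\end{proof}

For the capacity we recall two more facts. If $h$ is harmonic on $\{|x|>R\}$, its Kelvin transform $\tilde h(y)=|y|^{2-n}h(y/|y|^2)$ is harmonic on $\{0<|y|<1/R\}$. A bounded harmonic function on a punctured ball extends to a harmonic function on the ball.

\begin{proof}[Proof of Corollary~\ref{cor:cap}]
\emph{The functional.} Let $K\subseteq\overline{B}(0,R)$ be compact and nonempty, and $h=u_K$. With $x=y/|y|^2$ we have $\tilde h(y)=|x|^{n-2}u_K(x)\le R^{n-2}$ by Lemma~\ref{lem:potential}(c). So $\tilde h$ extends continuously to $y=0$, and the limit \eqref{eq:cap} exists. It is monotone in $K$. By \eqref{eq:invariance}, $u_{cK+z}(x)=u_K(x')$ with $x'=(x-z)/c$, and $|x|/|x'|\to c$ as $|x|\to\infty$; hence $\operatorname{cap}(cK+z)=c^{n-2}\operatorname{cap}(K)$. Put $\gamma(K)=\operatorname{cap}(K)^{1/(n-2)}$, so that $\gamma(cK+z)=c\,\gamma(K)$, and $\gamma_i=\gamma(K_i)$.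

\emph{The inequality.} If $\gamma_1=0$, pick $z\in K_1$; then $aK_0+bK_1\supseteq aK_0+bz$ gives $\gamma(aK_0+bK_1)\ge a\gamma_0=a\gamma_0+b\gamma_1$. If $\gamma_0=0$, exchange the roles of $(a,K_0)$ and $(b,K_1)$. Let now $\gamma_0,\gamma_1>0$. A bound by a minimum loses nothing when the two quantities are equal, so we normalize: $K_i'=\gamma_i^{-1}K_i$ has capacity $1$. Take $\lambda=b\gamma_1/(a\gamma_0+b\gamma_1)$, so that $1-\lambda=a\gamma_0/(a\gamma_0+b\gamma_1)$ and
\[
K'_\lambda=(1-\lambda)K_0'+\lambda K_1'=(a\gamma_0+b\gamma_1)^{-1}(aK_0+bK_1).
\]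
Theorem~\ref{thm:compact} with $x_0=x_1=x$ gives $u_{K'_\lambda}(x)\ge\min(u_{K_0'}(x),u_{K_1'}(x))$. Multiplying by $|x|^{n-2}$ and letting $|x|\to\infty$ yields $\gamma(K'_\lambda)\ge1$, which is $\gamma(aK_0+bK_1)\ge a\gamma_0+b\gamma_1$.

\emph{Equality.} If $K_0$ is convex and $K_1=cK_0+z$ with $c>0$, then $aK_0+bK_1=(a+bc)K_0+bz$, and both sides equal $(a+bc)\gamma_0$.
\end{proof}

For sharpness we return to balls. By \eqref{eq:invariance} one configuration can be dilated without changing its hitting probability, and a very large or very small dilation decides which of the two configurations dominates the combination.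

\begin{proof}[Proof of Proposition~\ref{prop:sharp}]
The infimum is at least $\min(p,q)$ by Theorem~\ref{thm:open}. For the reverse inequality take $x_0=x_1=0$, a unit vector $z$, $r_0=p^{1/(n-2)}$, $r_1=q^{1/(n-2)}$, and $A_0=B(cz,cr_0)$, $A_1=B(z,r_1)$ with $c>0$. Since $r_0,r_1\le1$, formula \eqref{eq:ball} for open balls gives $u_{A_0}(0)=r_0^{n-2}=p$ and $u_{A_1}(0)=r_1^{n-2}=q$, including the cases $p=1$ and $q=1$, where the origin lies on the boundary sphere. By \eqref{eq:ballsum}, $A_\lambda$ is the open ball with center $(\theta_0c+\theta_1)z$ and radius $\theta_0cr_0+\theta_1r_1\le\theta_0c+\theta_1$, so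
\[
u_{A_\lambda}(0)=\Big(\frac{\theta_0c\,r_0+\theta_1r_1}{\theta_0c+\theta_1}\Big)^{n-2}.
\]
This tends to $q$ as $c\to0$ and to $p$ as $c\to\infty$, so the infimum is at most $\min(p,q)$.
\end{proof}

\begin{thebibliography}{1}

\bibitem{source}
\emph{Geometric properties of some familiar diffusions in $\mathbb{R}^n$},
doi:10.1214/aop/1176989412,
\texttt{https://\allowbreak projecteuclid.org/\allowbreak journalArticle/\allowbreak Download?\allowbreak urlId=\allowbreak 10.1214\%2Faop\allowbreak\%2F1176989412}.

\end{thebibliography}
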